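# Products of point masses on the hyper-Stonean envelope that are finite sums of point masses

## 1. A tower of wreath products whose translations flip bits conditionally

We begin with one compact group and a family of its elements. Let $G_0=\{e\}$ and, for $m\ge 0$,
$$G_{m+1}=\mathbb F_2^{G_m}\rtimes G_m,\qquad (x,g)(y,h)=(x+g\cdot y,\;gh),\qquad (g\cdot y)(p)=y(pg).$$
This is a left action, since $(g\cdot(h\cdot y))(p)=(h\cdot y)(pg)=y(pgh)=((gh)\cdot y)(p)$. The identity of $G_{m+1}$ is $(0,e)$. For example, $G_1$ has order $2$; write $G_1=\{e,p_1\}$. The group $G_2$ has order $2^2\cdot 2=8$ and is not abelian: $(1_{\{e\}},e)(0,p_1)=(1_{\{e\}},p_1)$, whereas $(0,p_1)(1_{\{e\}},e)=(1_{\{p_1\}},p_1)$.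

Let $G=\varprojlim G_m$ along the maps $(x,g)\mapsto g$, with surjective projections $\pi_n:G\to G_n$. All $G_m$ are finite $2$-groups, so $G$ is a compact metrizable pro-$2$ group. For $u\in G$ put $u_n=\pi_n(u)$ and write $u_{m+1}=(x_m(u),u_m)$ with $x_m(u):G_m\to\mathbb F_2$. The element $u_n$ amounts to the list $x_0(u),\dots,x_{n-1}(u)$, so $u\mapsto (x_m(u))_m$ is a homeomorphism of $G$ onto $\prod_m\mathbb F_2^{G_m}$. We call the numbers $x_m(u)(p)$ the bits of $u$ at level $m$. The multiplication rule reads
$$x_m(ut)(p)=x_m(u)(p)+x_m(t)(pu_m). \tag{1}$$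
The bit at $p=e$ plays a special role; put $b_m(u)=x_m(u)(e)$. By (1), $b_m(ut)=b_m(u)+x_m(t)(u_m)$. Thus right translation by $t$ flips $b_m$ or not according to the earlier coordinates $u_m$ of $u$, and the rule $x_m(t)$ is at our disposal.

Let $\mathcal C_n$ be the finite algebra of sets $\pi_n^{-1}(C_0)$ with $C_0\subset G_n$, and let $\mathcal C=\bigcup_n\mathcal C_n$, the algebra of all clopen sets. Write $\omega=\{0,1,2,\dots\}$. For a measure $\mu$, $\mu|_C$ denotes its restriction to $C$, and $\mu\star\delta_t$ is the image of $\mu$ under $u\mapsto ut$.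

**The measures $M_\sigma$.** For finite $\sigma\subset\omega$ let $M_\sigma$ be the probability measure on $G$ under which all bits $x_m(p)$ are independent, $x_m(p)$ is a fair bit for $p\neq e$, and $b_m=1_\sigma(m)$ almost surely. It is concentrated on the closed set $X_\sigma=\{u:b_m(u)=1_\sigma(m)\ \forall m\}$, and the sets $X_\sigma$ are pairwise disjoint. On $\mathcal C_n$ the measure $M_\sigma$ depends only on $\sigma\cap[0,n)$.

**The moves.** Let $A\in\mathcal C_n$ and let $F\subset[n,\infty)$ be finite and nonempty. Let $t_{F,A}\in G$ be the element with $x_m(t)(p)=1$ if $m\in F$ and the image of $p$ in $G_n$ lies in $\pi_n(A)$, and $x_m(t)(p)=0$ otherwise. This does not depend on the choice of $n\le\min F$ with $A\in\mathcal C_n$, because for $n\le n'\le\min F$ the set $\pi_{n'}(A)$ is the preimage of $\pi_n(A)$ in $G_{n'}$.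

**Lemma 1.** Let $A,C\in\mathcal C_n$, $\min F\ge n$, $t=t_{F,A}$. Then for every finite $\sigma$
$$(M_\sigma|_C)\star\delta_t=M_{\sigma\triangle F}|_{C\cap A}+M_\sigma|_{C\setminus A}. \tag{2}$$

**Proof.** Let $u$ have law $M_\sigma$ and let $v=ut$. Since $x_m(t)=0$ for $m<n$, we have $t_n=e$ and $v_n=u_n$. In particular $u\in A\iff v\in A$ and $u\in C\iff v\in C$. Now let $m\ge n$. Since $v_m=u_mt_m$, conditioning on $u_m$ is the same as conditioning on $v_m$. Given $u_m$, the bits $x_m(u)(p)$, $p\ne e$, are independent and fair. By (1), $x_m(v)$ arises from $x_m(u)$ by adding a function that is determined by $u_m$, and adding a constant to a fair bit gives a fair bit. So, given $v_m$, the bits $x_m(v)(p)$, $p\neq e$, are independent and fair. The remaining bit is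
$$b_m(v)=1_\sigma(m)+x_m(t)(u_m)=1_\sigma(m)+1_F(m)1_A(v)\quad\text{in }\mathbb F_2,$$
because $x_m(t)(u_m)=1$ exactly when $m\in F$ and $u_n\in\pi_n(A)$. This is $1_{\sigma\triangle F}(m)$ if $v\in A$ and $1_\sigma(m)$ if $v\notin A$. By induction on $m$, given $v_n$ the later coordinates of $v$ have the law that they have under $M_{\sigma\triangle F}$ if $v\in A$, and under $M_\sigma$ if $v\notin A$. Finally, $v_n=u_n$ has the same law under $M_\sigma$ and $M_{\sigma\triangle F}$, since $F\cap[0,n)=\emptyset$. $\square$

For a concrete instance, take $A=\{u:x_1(u)(p_1)=1\}\in\mathcal C_2$ and $F=\{2\}$. Then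
$$M_\emptyset\star\delta_{t}=M_{\{2\}}|_A+M_\emptyset|_{G\setminus A},$$
so translation by a single group element leaves one half of $M_\emptyset$ in $X_\emptyset$ and carries the other half to $X_{\{2\}}$.

This is what the construction is for. A translation maps points to points, but it can break a measure into pieces that go to different places, in proportions that we choose. In the second dual of the measure algebra there are "points" that do not come from points of $G$, and we shall make such a point split under multiplication by another one, in prescribed proportions.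

## 2. Point masses in $M(G)''$ and the product $\square$

Let $G$ now be any locally compact group and $M(G)=C_0(G)'$ its measure algebra, with convolution $\star$. The second dual $C_0(G)''=M(G)'$ is a commutative unital $C^*$-algebra. Its product is the Arens product, $\Lambda\Lambda'=\lim_i\lim_j\lambda_i\lambda_j'$ (weak-$*$) for nets $\lambda_i\to\Lambda$, $\lambda_j'\to\Lambda'$ in $C_0(G)$, and its unit is $\mu\mapsto\mu(G)$. So $C_0(G)''=C(\widetilde G)$, where the compact space $\widetilde G$, the hyper-Stonean envelope of $G$, is the character space. Hence $M(G)''=M(\widetilde G)$ as Banach spaces, and a point $\varphi\in\widetilde G$ has its point mass $\delta_\varphi$, with $\langle\delta_\varphi,\Lambda\rangle=\Lambda(\varphi)$.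

**The product.** The first Arens product on $M(G)''$ is $\Phi\,\square\,\Psi=\lim_\alpha\lim_\beta\mu_\alpha\star\nu_\beta$ (weak-$*$), where $\mu_\alpha\to\Phi$ and $\nu_\beta\to\Psi$ weak-$*$ with $\mu_\alpha,\nu_\beta\in M(G)$. For fixed $\mu\in M(G)$ and $\Lambda\in M(G)'$ the map $\nu\mapsto\langle\mu\star\nu,\Lambda\rangle$ is a bounded functional on $M(G)$, so the inner limit can be evaluated:
$$\langle\Phi\,\square\,\Psi,\Lambda\rangle=\langle\Phi,\Psi\cdot\Lambda\rangle,\qquad \langle\mu,\Psi\cdot\Lambda\rangle=\bigl\langle\Psi,\ \nu\mapsto\langle\mu\star\nu,\Lambda\rangle\bigr\rangle. \tag{3}$$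
In particular $\Phi\mapsto\Phi\,\square\,\Psi$ is weak-$*$ continuous. We write $\xi\cdot\Lambda$ for $\delta_\xi\cdot\Lambda$.

The simplest cases can be done by hand. Let $G$ be discrete. Then $M(G)=\ell^1(G)$ and $M(G)'=\ell^\infty(G)$, and $\widetilde G$ is the space of characters of $\ell^\infty(G)$, that is, the space of ultrafilters on $G$. The points of $G$ are dense in it, so $\delta_\varphi\,\square\,\delta_\xi=\lim_s\lim_t\delta_{st}$ is a limit of point masses, hence a point mass by compactness of $\widetilde G$. Next, let $G$ be arbitrary and $\delta_s$ the element of $M(G)\subset M(G)''$ given by $s\in G$. Then $\delta_s\,\square\,\delta_\xi$ is a point mass: $\Lambda\mapsto(\nu\mapsto\langle\delta_s\star\nu,\Lambda\rangle)$ is the second adjoint of the automorphism $f\mapsto f(s\,\cdot)$ of $C_0(G)$, hence an automorphism of $C(\widetilde G)$, and it is followed by the character $\xi$. By weak-$*$ continuity in the left factor, $\delta_\varphi\,\square\,\delta_\xi$ is a point mass whenever $\varphi$ is a limit of elements of $G$. So a product that is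 not a point mass needs a left factor $\varphi$ which is not such a limit; we shall take $\varphi$ from the character space of some $L^\infty(\theta)$.

The following facts are known. If $G$ is discrete, then $\delta_\varphi\,\square\,\delta_\xi$ is always a point mass; $(\widetilde G,\square)$ is a semigroup if and only if $G$ is discrete; and if $G$ is non-discrete, there are $\varphi,\xi\in\widetilde G$ such that $\delta_\varphi\,\square\,\delta_\xi$ is a continuous measure. The question of this talk is posed in the text at https://www.impan.pl/shop/en/publication/transaction/download/product/88120 in these words: "We do not know whether or not the product of two point masses can be a finite sum of point masses, without being a point mass." The answer is that it can.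

**Theorem A.** There are a compact metrizable (profinite, in fact pro-$2$) group $G$ and pairwise distinct points $\varphi=\eta_0,\eta_1,\eta_2,\dots$ of $\widetilde G$ with the following property. For every sequence $(c_i)_{i\ge0}$ with $c_i\ge0$ and $\sum_ic_i=1$ there is $\xi\in\widetilde G$ with
$$\delta_\varphi\,\square\,\delta_\xi=\sum_{i\ge0}c_i\,\delta_{\eta_i}.$$

With $c_0=c_1=\frac12$ we get $\delta_\varphi\,\square\,\delta_\xi=\frac12\delta_{\eta_0}+\frac12\delta_{\eta_1}$.

**Theorem B.** (a) If $\delta_\varphi\,\square\,\delta_\xi=\sum_ic_i\delta_{\eta_i}$ (finite or countable sum, $\eta_i$ distinct, $\sum|c_i|<\infty$) for some locally compact group, then $c_i\ge0$ and $\sum c_i=1$. Hence the finite or countable families of nonzero weights that occur are exactly the families of strictly positive weights with sum $1$.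

(b) The conclusion of Theorem A holds for every locally compact group containing the group $G$ of Theorem A as a closed subgroup.

The group of Theorem A is the group $G$ of Section 1. All arguments are in ZFC.

## 3. From $\widetilde G$ to characters of $L^\infty(\theta)$

The purpose of this section is to replace the huge space $\widetilde G$ by the character space of one algebra $L^\infty(\theta)$, and multiplication by $\delta_\xi$ by one operator $Q$ on $L^\infty(\theta)$. For the moment $G$ is any locally compact group and $\theta\in M(G)$ is a probability measure. We regard $L^1(\theta)$ as a subspace of $M(G)$ through $g\mapsto g\theta$.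

For $\Lambda\in M(G)'$ let $\rho_\theta(\Lambda)\in L^\infty(\theta)=L^1(\theta)'$ be the restriction of $\Lambda$ to $L^1(\theta)$.

**Lemma 2.** The map $\rho_\theta:C(\widetilde G)\to L^\infty(\theta)$ is a surjective unital algebra homomorphism. Hence $\varphi_0\mapsto\varphi_0\circ\rho_\theta$ maps the characters of $L^\infty(\theta)$ injectively to points of $\widetilde G$.

**Proof.** Surjectivity is the Hahn–Banach theorem, and the unit $\mu\mapsto\mu(G)$ restricts to the constant $1$. For multiplicativity take $\lambda_i\to\Lambda$, $\lambda_j'\to\Lambda'$ weak-$*$ with $\lambda_i,\lambda_j'\in C_0(G)$, and $g\in L^1(\theta)$. Since $g\lambda_i\in L^1(\theta)$ and $g\rho_\theta(\Lambda')\in L^1(\theta)$,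
$$\langle g\theta,\Lambda\Lambda'\rangle=\lim_i\lim_j\int g\lambda_i\lambda_j'\,d\theta=\lim_i\int g\lambda_i\,\rho_\theta(\Lambda')\,d\theta=\int g\,\rho_\theta(\Lambda)\rho_\theta(\Lambda')\,d\theta .$$
So $\varphi_0\circ\rho_\theta$ is multiplicative and unital, hence a character, and different $\varphi_0$ give different compositions because $\rho_\theta$ is onto. $\square$

For $\theta=\delta_t$ we have $L^\infty(\theta)=\mathbb C$, and the lemma says that $\delta_t$ acts on $C(\widetilde G)$ as a character. The character space is weak-$*$ compact. So if $(t_a)_{a\in\mathbb A}$ is a family in $G$ and $\mathcal V$ is an ultrafilter on $\mathbb A$, then $\lim_{\mathcal V}\delta_{t_a}=\delta_\xi$ for some $\xi\in\widetilde G$. For this $\xi$, (3) gives $\langle\mu,\xi\cdot\Lambda\rangle=\lim_{\mathcal V}\langle\mu\star\delta_{t_a},\Lambda\rangle$.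

Suppose that $L^1(\theta)\star\delta_{t_a}\subset L^1(\theta)$ for all $a$. Define a bounded operator $Q$ on $L^\infty(\theta)$ by
$$\int g\,Q(f)\,d\theta=\lim_{\mathcal V}\int f\,d(g\theta\star\delta_{t_a})\qquad(g\in L^1(\theta)). \tag{4}$$
Taking $\mu=g\theta$ above, we see that $\rho_\theta(\xi\cdot\Lambda)=Q(\rho_\theta(\Lambda))$. So for $\varphi=\varphi_0\circ\rho_\theta$, with $\varphi_0$ a character of $L^\infty(\theta)$, (3) gives
$$\delta_\varphi\,\square\,\delta_\xi=\varphi_0\circ Q\circ\rho_\theta. \tag{5}$$
Thus, to prove Theorem A, it suffices to find $\theta$ and distinct characters $\varphi_0=\eta_0^0,\eta_1^0,\eta_2^0,\dots$ of $L^\infty(\theta)$ and, for given $(c_i)$, a family $(t_a)$ and an ultrafilter $\mathcal V$ such that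
$$\varphi_0\circ Q=\sum_{i\ge0}c_i\,\eta_i^0. \tag{6}$$

Two facts about characters of $L^\infty(\theta)$ will be used freely. A character is positive and commutes with $\min$ on real functions, since it commutes with continuous functions of one real variable and $\min(f,g)=\frac12(f+g-|f-g|)$. And $\eta\mapsto\{E:\eta(1_E)=1\}$ is a bijection from the characters to the ultrafilters of the measure algebra of $\theta$: an ultrafilter determines a character on simple functions, which are norm dense.

For the rest of the proof of Theorem A, $G$ is the group of Section 1 and $\theta=\sum_\sigma w_\sigma M_\sigma$, summed over the finite $\sigma\subset\omega$, with fixed $w_\sigma>0$ and $\sum_\sigma w_\sigma=1$. So $\theta|_{X_\sigma}=w_\sigma M_\sigma$. By Lemma 1 with $C=G$, $M_\sigma\star\delta_t\ll\theta$ for every move $t$ and every $\sigma$. Hence $\theta\star\delta_t\ll\theta$ and $L^1(\theta)\star\delta_t\subset L^1(\theta)$ for every move $t$ and every product of moves. All equalities and inequalities between functions below hold $\theta$-almost everywhere.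

## 4. One conditional flip at a time: half of the mass becomes atomless

Before the proof, let us see what the most direct attempt gives for $c_0=c_1=\frac12$. For $m\ge1$ fix $p_m\in G_m\setminus\{e\}$. For $n\geq 1$ let $A_n=\{x_n(p_n)=1\}\in\mathcal C_{n+1}$ and $t_n=t_{\{n+1\},A_n}$, and let $\mathcal V$ be any nonprincipal ultrafilter. If $\sigma\subset[0,n)$ and $C\in\mathcal C_n$, then by Lemma 1
$$M_\sigma|_C\star\delta_{t_n}=M_{\sigma\cup\{n+1\}}|_{C\cap A_n}+M_\sigma|_{C\setminus A_n},$$
and both parts have mass $\frac12M_\sigma(C)$. Since $M_\sigma(C\cap A_n)=\frac12M_\sigma(C)$ for large $n$ and all $C\in\mathcal C$, the functions $1_{A_n}$ tend weak-$*$ to the constant $\frac12$ in $L^\infty(M_\sigma)$. So in the limit no set remembers which half is moved, and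
$$Q=\tfrac12\,\mathrm{id}+\tfrac12K,\qquad \int_CKf\,dM_\sigma=\lim_{\mathcal V}\,2\int_{C\cap A_n}f\,dM_{\sigma\cup\{n+1\}},$$
where $K$ is positive and $K1=1$. The half $\frac12\varphi_0$ is what we want. We would need $\kappa=\varphi_0\circ K$ to be a character.

It is never one, whatever $\varphi_0$ and $\mathcal V$ are. Fix $k\ge1$, and for each $m$ with $|G_m|>k$ choose distinct $q_{m,1},\dots,q_{m,k}\in G_m\setminus\{e\}$. For $s\in\mathbb F_2^k$ let $E_s$ be the union over $\tau\ne\emptyset$, with $m=\max\tau$ and $|G_m|>k$, of the sets $\{u\in X_\tau:x_m(u)(q_{m,j})=s_j,\ 1\le j\le k\}$. Under $M_{\sigma\cup\{n+1\}}$ the bits at level $n+1$ are independent of $C\cap A_n\in\mathcal C_{n+1}$, so for large $n$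
$$M_{\sigma\cup\{n+1\}}(C\cap A_n\cap E_s)=2^{-k}\cdot\tfrac12M_\sigma(C).$$
Hence $K1_{E_s}=2^{-k}$ and $\kappa(1_{E_s})=2^{-k}$. The $2^k$ sets $E_s$ are disjoint, and $\kappa$ gives their union the value $1$. If $\kappa\ge c\,\eta$ for a character $\eta$ and $c\geq 0$, then $\eta$ is $1$ on some $E_s$ or on the complement of their union, so $c\le2^{-k}$. As $k$ is arbitrary, $c=0$: the moved half has no atoms at all, and (6) fails.

The defect is that the landing set of the moved mass is prescribed in advance, and there are Borel sets $E$ that cut it in half. However, a mass that has landed on the wrong side of $E$ can be moved again. Take $k=1$ and let $E=E_1$ with $q_{m,1}=p_m$. From $M_\sigma|_C$, with $\sigma\subset[0,n)$, $C\in\mathcal C_n$, $n\ge1$, the move $t_{\{n\},G}$ leads to $M_{\sigma\cup\{n\}}|_C$, half of which is in $E$. Follow it by $t_{\{n+1\},A}$ with $A=\{x_n(p_n)=0\}$. The good half stays, the bad half goes to $X_{\sigma\cup\{n,n+1\}}$, and half of it is now in $E$; in total three quarters. So by repeated moves one can bring almost all of the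 mass into $E$.

This suggests the plan. We measure how much mass can be brought into a set by late moves (Sections 5–7). We then fix filters of sets into which all mass can be brought, maximal so that they decide between $E$ and $E^c$ as far as possible (Section 8), choose $\varphi_0$ so that the decision is complete as seen by $\varphi_0$ (Section 9), and let $t_a$ move mass in the proportions $c_i$ along the filters (Section 10). Only upper bounds are needed: if
$$\varphi_0(Q1_E)\le\sum_ic_i\eta_i^0(1_E)\quad\text{for every Borel }E,$$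
then (6) follows, because both sides are additive in $E$ and have total value $1$. This is why sublinear operators, defined by suprema, are good enough.

## 5. Words of moves and localization to clopen sets

This section sets up products of moves, and shows that different words can be performed on disjoint clopen sets, within one word, without interfering.

**Words.** Let $W_n$ be the set of words $w=(t_{F_1,A_1},\dots,t_{F_k,A_k})$, $k\ge0$, for which there are $n\le n_1<\dots<n_k$ with $A_j\in\mathcal C_{n_j}$, $\min F_j\ge n_j$ and $\max F_j<n_{j+1}$. Put $\delta_w=\delta_{t_{F_1,A_1}\cdots t_{F_k,A_k}}$, so in $\nu\star\delta_w$ the first move acts first. Clearly $W_n\supset W_{n+1}$, and the empty word is in every $W_n$. An integer is **beyond** $w$ if it exceeds all elements of all $F_j$. If $w\in W_n$, $w'\in W_{n'}$, $n'\ge n$ and $n'$ is beyond $w$, then the concatenation $ww'$ is in $W_n$.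

**Simple measures.** Let $\mathcal N_n$ be the set of measures $\nu=\sum_{\sigma\subset[0,n)}M_\sigma|_{C_\sigma}$ with $C_\sigma\in\mathcal C_n$. Then $\mathcal N_n\subset\mathcal N_{n+1}$ (take $C_\sigma=\emptyset$ for the new $\sigma$). If $\nu\in\mathcal N_n$, $A\in\mathcal C_n$ and $\min F\ge n$, then $\sigma\triangle F=\sigma\cup F$ for $\sigma\subset[0,n)$, and Lemma 1 gives
$$\nu\star\delta_{t_{F,A}}=\sum_{\sigma\subset[0,n)}\bigl(M_{\sigma\cup F}|_{C_\sigma\cap A}+M_\sigma|_{C_\sigma\setminus A}\bigr)\in\mathcal N_{\max F+1}, \tag{7}$$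
since the sets $\sigma$ and $\sigma\cup F$ with $\sigma\subset[0,n)$ are pairwise distinct. Iterating, for $\nu\in\mathcal N_n$ and $w\in W_n$ we have $\nu\star\delta_w\in\mathcal N_k$ for every $k\ge n$ beyond $w$.

For $R\in\mathcal C_n$ and $w\in W_n$ let $w^R\in W_n$ be obtained from $w$ by replacing each $A_j$ with $A_j\cap R$. It has the same sets $F_j$ as $w$.

**Lemma 3.** (a) If $\nu\in\mathcal N_n$, $R\in\mathcal C_n$, $w\in W_n$, then $\nu\star\delta_{w^R}=(\nu|_R)\star\delta_w+\nu|_{G\setminus R}$, and $(\nu|_R)\star\delta_w$ is concentrated on $R$.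

(b) Let $\nu\in\mathcal N_n$, let $R_1,\dots,R_q\in\mathcal C_n$ be disjoint, let $n\le n_1\le\dots\le n_q$ and $w_j\in W_{n_j}$, where $n_{j+1}$ is beyond $w_1,\dots,w_j$. Then $w=w_1^{R_1}\cdots w_q^{R_q}\in W_{n_1}$ and
$$\nu\star\delta_w=\sum_{j=1}^q(\nu|_{R_j})\star\delta_{w_j}+\nu|_{G\setminus\bigcup_jR_j}. \tag{8}$$

**Proof.** (a) For one move, with $\nu=\sum M_\sigma|_{C_\sigma}$, compare (7) for $\nu$ and $A\cap R$ with (7) for $\nu|_R$ and $A$. We have $C\cap(A\cap R)=(C\cap R)\cap A$ and $C\setminus(A\cap R)=((C\cap R)\setminus A)\sqcup(C\setminus R)$, which gives the formula. By (7) the measure $(\nu|_R)\star\delta_{t_{F,A}}$ lives on $R$. In general, let $\nu_1$ be the result of the first move of $w^R$. By the one-move case, $\nu_1|_R=(\nu|_R)\star\delta_{t_{F_1,A_1}}$ and $\nu_1|_{G\setminus R}=\nu|_{G\setminus R}$. Since $\nu_1\in\mathcal N_{n_2}$, where $n_2$ is the level of the second move of $w$, we may apply the one-move case to $\nu_1$ and the second move, and so on.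

(b) That $w\in W_{n_1}$ is the rule for concatenation. Suppose that the first $j-1$ words have led to
$$\nu_{j-1}=\sum_{i<j}(\nu|_{R_i})\star\delta_{w_i}+\nu|_{G\setminus\bigcup_{i<j}R_i}.$$
Then $\nu_{j-1}\in\mathcal N_{n_j}$. By (a) the $i$-th summand lives on $R_i$, so $\nu_{j-1}|_{R_j}=\nu|_{R_j}$. Now (a) for $\nu_{j-1}$, $R_j$, $w_j$ gives the formula with $j$ in place of $j-1$. $\square$

## 6. The largest attainable mass: the operator $P$

We now define, for $f\ge0$, a function $Pf$ that records the best average of $f$ attainable by arbitrarily late words. For $f\in L^\infty(\theta)$, $f\ge0$, finite $\sigma$ and $C\in\mathcal C$ put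
$$V_\sigma(C;f)=\lim_{n\to\infty}\ \sup_{w\in W_n}\int f\,d(M_\sigma|_C\star\delta_w), \tag{9}$$
a decreasing limit over those $n$ with $\sigma\subset[0,n)$ and $C\in\mathcal C_n$. In particular each of the suprema is at least $V_\sigma(C;f)$.

**Step 1: $V_\sigma(\cdot\,;f)$ is finitely additive on $\mathcal C$.** This is needed to get a density. Let $C=C_1\sqcup C_2$ with $C_1,C_2\in\mathcal C$. The inequality $V_\sigma(C;f)\le V_\sigma(C_1;f)+V_\sigma(C_2;f)$ is clear, since a supremum of sums is at most the sum of the suprema. For the converse, let $\varepsilon>0$ and let $n$ be large. Pick $w_1\in W_n$ with $\int f\,d(M_\sigma|_{C_1}\star\delta_{w_1})\ge V_\sigma(C_1;f)-\varepsilon$, then $n'\ge n$ beyond $w_1$, then $w_2\in W_{n'}$ with $\int f\,d(M_\sigma|_{C_2}\star\delta_{w_2})\ge V_\sigma(C_2;f)-\varepsilon$. By Lemma 3(b) the word $w_1^{C_1}w_2^{C_2}\in W_n$ carries $M_\sigma|_C$ to $M_\sigma|_{C_1}\star\delta_{w_1}+M_\sigma|_{C_2}\star\delta_{w_2}$. So the supremum over $W_n$ for $C$ is at least $V_\sigma(C_1;f)+V_\sigma(C_2;f)-2\varepsilon$.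

**Step 2: the density $Pf$.** We have $0\le V_\sigma(C;f)\le\|f\|M_\sigma(C)$, because $M_\sigma|_C\star\delta_w$ has mass $M_\sigma(C)$. By compactness, a clopen set that is a countable disjoint union of clopen sets has only finitely many nonempty pieces. So every nonnegative finitely additive function on $\mathcal C$ is countably additive there and extends uniquely to a Borel measure (Carathéodory). Apply this to $V_\sigma(\cdot\,;f)$ and to $\|f\|M_\sigma-V_\sigma(\cdot\,;f)$; the two extensions add up to $\|f\|M_\sigma$. Hence the extension of $V_\sigma(\cdot\,;f)$ is at most $\|f\|M_\sigma$. By Radon–Nikodym on each of the disjoint sets $X_\sigma$ there is a unique $Pf\in L^\infty(\theta)$ with $0\le Pf\le\|f\|$ and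
$$V_\sigma(C;f)=\int_CPf\,dM_\sigma\qquad\text{for all finite }\sigma\text{ and all }C\in\mathcal C. \tag{10}$$

Since $\mathcal C$ generates the Borel sets, an inequality $h\le h'$ in $L^\infty(\theta)$ holds as soon as $\int_Ch\,dM_\sigma\le\int_Ch'\,dM_\sigma$ for all $C\in\mathcal C$ and all $\sigma$. We shall always verify inequalities in this way.

As an example, $P1_{X_\emptyset}=1_{X_\emptyset}$. Indeed, from $M_\emptyset$ the empty word stays in $X_\emptyset$. If $\sigma\ne\emptyset$, $\sigma\subset[0,n)$ and $w\in W_n$, then by (7) $M_\sigma|_C\star\delta_w$ is a sum of pieces of measures $M_\tau$ with $\tau\supset\sigma$, and these do not charge $X_\emptyset$.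

**Lemma 4.** Let $\nu\in\mathcal N_k$, $f\ge0$, $\varepsilon>0$, $n\ge k$. There is $w\in W_n$ with $\int f\,d(\nu\star\delta_w)\ge\int Pf\,d\nu-\varepsilon$.

**Proof.** The purpose is to serve all components $M_\tau$ of $\nu$ with one word. Let $\tau_1,\dots,\tau_q$ be the subsets of $[0,k)$, write $\nu=\sum_jM_{\tau_j}|_{C_j}$, and put $Y_j=\{u:b_m(u)=1_{\tau_j}(m),\ m<k\}\in\mathcal C_k$. The $Y_j$ are disjoint with union $G$, and $M_{\tau_j}$ is concentrated on $Y_j$, so $\nu|_{Y_j}=M_{\tau_j}|_{C_j}$. Choose successively $n_1=n$, $w_j\in W_{n_j}$, and $n_{j+1}\ge n_j$ beyond $w_1,\dots,w_j$, such that $\int f\,d(M_{\tau_j}|_{C_j}\star\delta_{w_j})\ge V_{\tau_j}(C_j;f)-\varepsilon/q$. By Lemma 3(b), $w=w_1^{Y_1}\cdots w_q^{Y_q}\in W_n$ satisfies $\nu\star\delta_w=\sum_jM_{\tau_j}|_{C_j}\star\delta_{w_j}$. Sum over $j$ and use (10). $\square$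

**Lemma 5.** For $f,g\ge0$ in $L^\infty(\theta)$:

- (P1) $P$ is monotone and positively homogeneous, $P(f+g)\le Pf+Pg$, $P1=1$, $P0=0$;
- (P2) $f\le Pf$;
- (P3) $P(Pf)=Pf$;
- (P4) if $D$ is Borel and $P1_D\ge\delta$ for some constant $\delta>0$, then $P1_D=1$.

**Proof.** (P1) follows from the corresponding properties of suprema and from the fact that $M_\sigma|_C\star\delta_w$ has mass $M_\sigma(C)$. For (P2) use the empty word.

(P3) says that one word followed by a second word is again a word. Let $\sigma\subset[0,n)$, $C\in\mathcal C_n$, $w\in W_n$, let $k\ge n$ be beyond $w$, and put $\nu=M_\sigma|_C\star\delta_w\in\mathcal N_k$. By Lemma 4 there is $w'\in W_k$ with $\int f\,d(M_\sigma|_C\star\delta_{ww'})\ge\int Pf\,d\nu-\varepsilon$, and $ww'\in W_n$. So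
$$\sup_{W_n}\int f\,d(M_\sigma|_C\star\delta_w)\ge\sup_{W_n}\int Pf\,d(M_\sigma|_C\star\delta_w).$$
Let $n\to\infty$ to get $Pf\ge P(Pf)$. The reverse inequality is (P2).

(P4) says that repeated attempts with a uniformly positive chance succeed in the end. Let $h=P1_D\le1$ and $a=\mathrm{ess\,inf}\,h\ge\delta$. By (P2), $h=1$ on $D$; by (P3), $Ph=h$. Given $\sigma,C,\varepsilon$, choose $n$ with $\int h\,d(M_\sigma|_C\star\delta_w)\le\int_Ch\,dM_\sigma+\varepsilon$ for all $w\in W_n$. This is possible by (9) and (10) for the function $h=Ph$. Then choose $w\in W_n$ such that $\nu=M_\sigma|_C\star\delta_w$ has $\nu(D)\ge\int_Ch\,dM_\sigma-\varepsilon$. Since $\nu(G)=M_\sigma(C)$,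
$$\int_Ch\,dM_\sigma+\varepsilon\ \ge\ \int h\,d\nu\ \ge\ \nu(D)+a\,\nu(G\setminus D)=(1-a)\nu(D)+aM_\sigma(C)\ \ge\ (1-a)\Bigl(\int_Ch\,dM_\sigma-\varepsilon\Bigr)+aM_\sigma(C).$$
Hence $a\int_Ch\,dM_\sigma\ge aM_\sigma(C)-2\varepsilon$. As $\varepsilon\to0$ we get $\int_Ch\,dM_\sigma\ge M_\sigma(C)$ for all $\sigma,C$, that is, $h=1$. $\square$

In the example of Section 4 one move gives $P1_E\ge\frac12$, and (P4) gives $P1_E=1$.

The next lemma bounds from above what a word can do on a clopen part $C\cap R$ of $C$. The point is that the threshold $N$ does not depend on $R$. Later $R$ will vary with the index of a net, so (9) for a fixed set would not suffice.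

**Lemma 6.** Given $\sigma$, $C\in\mathcal C$, $f\ge0$ and $\varepsilon>0$, there is $N$ such that for all $n'\ge N$, $R\in\mathcal C_{n'}$ and $s\in W_{n'}$
$$\int f\,d(M_\sigma|_{C\cap R}\star\delta_s)\le\int_{C\cap R}Pf\,dM_\sigma+\varepsilon .$$

**Proof.** Let $N$ be such that $\sigma\subset[0,N)$, $C\in\mathcal C_N$ and $\int f\,d(M_\sigma|_C\star\delta_w)\le\int_CPf\,dM_\sigma+\varepsilon/2$ for all $w\in W_N$. Given $n',R,s$, take $n''\ge n'$ beyond $s$ and $s'\in W_{n''}$ with $\int f\,d(M_\sigma|_{C\setminus R}\star\delta_{s'})\ge\int_{C\setminus R}Pf\,dM_\sigma-\varepsilon/2$. By Lemma 3(b) the word $w=s^R(s')^{G\setminus R}\in W_{n'}\subset W_N$ satisfies $M_\sigma|_C\star\delta_w=M_\sigma|_{C\cap R}\star\delta_s+M_\sigma|_{C\setminus R}\star\delta_{s'}$. Insert this in the bound for $w$ and subtract. $\square$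

## 7. Accessible sets

**Definition.** A Borel set $D$ (mod $\theta$-null sets) is **accessible** if $P1_D=1$.

Accessible sets are non-null since $P0=0$, and supersets of accessible sets are accessible. Intersections need not be accessible, as the following sets show; they will also be used to keep the points $\eta_i$ apart. For $i\in\omega$ let $B_i$ be the union of those $X_\sigma$ for which the exponent of $2$ in $|\sigma|+1$ is $i$. The $B_i$ are disjoint Borel sets. Each $B_i$ is accessible: given $\sigma\subset[0,n)$ and $C\in\mathcal C_n$, choose a finite nonempty $F\subset[n,\infty)$ of suitable size with $X_{\sigma\cup F}\subset B_i$. The one-move word $t_{F,G}\in W_n$ carries $M_\sigma|_C$ to $M_{\sigma\cup F}|_C$, which is concentrated on $B_i$ and has mass $M_\sigma(C)$. Thus $P1_{B_0}=P1_{B_1}=1$ although $B_0\cap B_1=\emptyset$. This also shows that $P$ is not additive.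

The following lemma says which sets can be intersected with any accessible set.

**Lemma 7.** Let $X$ be accessible, $m\ge0$ bounded, $Pm\le m$, and let $\{m\le\varepsilon\}$ be accessible for all $\varepsilon>0$. Then $X\cap\{m\le\varepsilon\}$ is accessible for all $\varepsilon>0$.

**Proof.** These sets increase with $\varepsilon$, so let $\varepsilon<1$. Put $k=P1_{X\cap\{m\le\varepsilon\}}$. From $1_X\le1_{X\cap\{m\le\varepsilon\}}+m/\varepsilon$ and (P1) we get $1\le k+Pm/\varepsilon\le k+m/\varepsilon$. So $k\ge1-\varepsilon$ on $\{m\le\varepsilon^2\}$, that is, $k\ge(1-\varepsilon)1_{\{m\le\varepsilon^2\}}$. Apply $P$: by (P3), $k=Pk\ge(1-\varepsilon)P1_{\{m\le\varepsilon^2\}}=1-\varepsilon>0$. By (P4), $k=1$. $\square$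

## 8. Maximal filters of accessible sets and the operators $H^i$

For each $i\ge1$ we now fix a filter along which mass will be moved. It will become the point $\eta_i$.

For $i\ge1$ let $\mathcal D^i$ be a maximal element among the filters of Borel sets mod $\theta$ that contain $B_i$ and consist of accessible sets. It exists by Zorn's lemma: the supersets of $B_i$ form such a filter, and the union of a chain of such filters is such a filter. For $f\ge0$ put
$$H^if=\mathop{\mathrm{ess\,inf}}_{D\in\mathcal D^i}P(f1_D). \tag{11}$$
So $H^i1_E$ measures how much mass can be brought into $E$ if at the same time we must enter every $D\in\mathcal D^i$.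

The family $\{P(f1_D)\}$ is downward directed, since $\mathcal D^i$ is a filter. Recall what this gives. Choose a decreasing sequence $f_k$ in the family with $\int f_k\,d\theta$ tending to the infimum of the integrals over the family, and let $f_*=\lim f_k$. If $f'$ is in the family, then for each $k$ some member lies below $\min(f',f_k)$, so $\int\min(f',f_k)\,d\theta\ge\int f_*\,d\theta$. Letting $k\to\infty$ gives $\int\min(f',f_*)\,d\theta\ge\int f_*\,d\theta$, so $f_*\le f'$. Thus $f_*$ is the essential infimum $H^if$, and $\int gH^if\,d\theta=\inf_{D}\int gP(f1_D)\,d\theta$ for $0\le g\in L^1(\theta)$.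

**Lemma 8.** Write $H=H^i$ and $\mathcal D=\mathcal D^i$.

- (H1) $H$ is monotone, positively homogeneous and subadditive, $H1=1$, $H0=0$, $Hf\le Pf$.
- (H2) $P(Hf)\le Hf$.
- (H3) If $H1_E\ge\delta$ for some constant $\delta>0$, then $E\in\mathcal D$.
- (H4) For Borel $E$ and $0<\delta<1$: $E\cup\{H1_E\le\delta\}\in\mathcal D$.

**Proof.** (H1) For $D,D'\in\mathcal D$ we have $H(f+g)\le P((f+g)1_{D\cap D'})\le P(f1_D)+P(g1_{D'})$. Take the infimum over $D$, then over $D'$. We have $H1=1$ because all $D\in\mathcal D$ are accessible, and $Hf\le Pf$ because $G\in\mathcal D$. The rest is immediate from (P1).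

(H2) For every $D\in\mathcal D$, $P(Hf)\le P(P(f1_D))=P(f1_D)$ by (P3).

(H3) This is where maximality is used. For $D\in\mathcal D$ we have $P1_{E\cap D}\ge H1_E\ge\delta$, so $E\cap D$ is accessible by (P4). Thus the filter generated by $\mathcal D\cup\{E\}$ consists of accessible sets, and $E\in\mathcal D$ by maximality.

(H4) This says that, along $\mathcal D$, either we are in $E$ or almost no mass can be brought to $E$ any more. Let $h=H1_E$ and $Z=\{h\le\delta\}$. From $1\le1_Z+h/\delta$ we get $1=H1\le H1_Z+\delta^{-1}Hh$, and $Hh\le Ph\le h$ by (H1) and (H2). So $H1_Z\ge1-\delta$ on $\{h\le\delta^2\}$. On $\{h>\delta^2\}$ we have $H1_{E\cup Z}\ge h>\delta^2$. Hence $H1_{E\cup Z}\ge\min(\delta^2,1-\delta)>0$ everywhere, and (H3) gives $E\cup Z\in\mathcal D$. $\square$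

## 9. The characters $\varphi_0,\eta_1^0,\eta_2^0,\dots$

The aim of this section is a character $\varphi_0$ for which each $E\mapsto\varphi_0(H^i1_E)$ is dominated by a character $\eta_i^0$.

**Lemma 9.** There are characters $\varphi_0=\eta_0^0,\eta_1^0,\eta_2^0,\dots$ of $L^\infty(\theta)$ with $\eta_i^0(1_{B_i})=1$ for all $i\ge0$, hence pairwise distinct, and
$$\varphi_0(H^i1_E)\le\eta_i^0(1_E)\qquad\text{for all Borel }E\text{ and all }i\ge1. \tag{12}$$

**Step 1: functions measuring indecision.** For a finite Borel partition $\mathcal P=\{D_1,\dots,D_k\}$ of $G$ and $i\ge1$ put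
$$m^i_{\mathcal P}=\min_{c}\sum_{c'\neq c}H^i1_{D_{c'}} .$$
It is small where $H^i$ concentrates on one piece. Empty pieces may be added or dropped without changing $m^i_{\mathcal P}$, as $H^i0=0$. There are three properties.

First, $Pm^i_{\mathcal P}\le m^i_{\mathcal P}$. Indeed, for every $c$, $Pm^i_{\mathcal P}\le\sum_{c'\ne c}P(H^i1_{D_{c'}})\le\sum_{c'\ne c}H^i1_{D_{c'}}$ by (P1) and (H2).

Second, $\{m^i_{\mathcal P}\le\varepsilon\}$ is accessible for every $\varepsilon>0$. Let $\varepsilon<1$, as we may. The set $\bigcap_c\bigl(D_c\cup\{H^i1_{D_c}\le\varepsilon/k\}\bigr)$ is in $\mathcal D^i$ by (H4). A point of it that lies in $D_c$ lies in no other $D_{c'}$, so $H^i1_{D_{c'}}\le\varepsilon/k$ there for all $c'\ne c$, and $m^i_{\mathcal P}\le\varepsilon$ there. So $\{m^i_{\mathcal P}\le\varepsilon\}$ contains an accessible set.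

Third, if $\mathcal P''$ refines $\mathcal P$, then $m^i_{\mathcal P}\le m^i_{\mathcal P''}$. Drop the empty pieces. If at a point the minimum for $\mathcal P''$ is attained at a piece contained in $D_c$, then the sum there includes all pieces of $\mathcal P''$ contained in the sets $D_{c'}$, $c'\ne c$. By subadditivity of $H^i$ it is at least $\sum_{c'\ne c}H^i1_{D_{c'}}\ge m^i_{\mathcal P}$.

**Step 2: choice of $\varphi_0$.** We look for a character that sees $B_0$ and sees no indecision at all. For a partition $\mathcal P$, $I\ge1$ and $\varepsilon>0$ put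
$$S(\mathcal P,I,\varepsilon)=B_0\cap\bigcap_{i=1}^I\{m^i_{\mathcal P}\le\varepsilon\}.$$
Start from the accessible set $B_0$ and apply Lemma 7 with $m=m^1_{\mathcal P},\dots,m^I_{\mathcal P}$ in turn; its hypotheses are the first two properties. So $S(\mathcal P,I,\varepsilon)$ is accessible, hence non-null. By the third property any two of these sets contain a third one: take a common refinement, the larger $I$ and the smaller $\varepsilon$. Hence they all lie in one ultrafilter of the measure algebra, and there is a character $\varphi_0$ with $\varphi_0(1_S)=1$ for all of them. Then $\varphi_0(1_{B_0})=1$. Also $0\le m^i_{\mathcal P}\le\varepsilon+\|m^i_{\mathcal P}\|1_{\{m^i_{\mathcal P}>\varepsilon\}}$ gives $\varphi_0(m^i_{\mathcal P})\le\varepsilon$ for all $\varepsilon$, so $\varphi_0(m^i_{\mathcal P})=0$ for all $i\ge1$ and all $\mathcal P$.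

**Step 3: choice of $\eta_i^0$.** Let $i\ge1$. For $\mathcal P=\{E,E^c\}$ we have $m^i_{\mathcal P}=\min(H^i1_E,H^i1_{E^c})$. Since $\varphi_0$ commutes with $\min$, and $1=H^i1\le H^i1_E+H^i1_{E^c}$,
$$\min\bigl(\varphi_0(H^i1_E),\varphi_0(H^i1_{E^c})\bigr)=0,\qquad\varphi_0(H^i1_E)+\varphi_0(H^i1_{E^c})\ge1. \tag{13}$$
Let $\mathcal W_i=\{E:\varphi_0(H^i1_{E^c})=0\}$. It is upward closed since $H^i$ is monotone, closed under intersections since $H^i$ is subadditive, and by (13) it contains exactly one of $E,E^c$ for each $E$. So $\mathcal W_i$ is an ultrafilter of the measure algebra and defines a character $\eta_i^0$ with $\eta_i^0(1_E)=1\iff E\in\mathcal W_i$.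

If $\eta_i^0(1_E)=0$, then $E^c\in\mathcal W_i$, which means $\varphi_0(H^i1_E)=0$. If $\eta_i^0(1_E)=1$, then (12) holds since $H^i1_E\le1$. This proves (12). Finally, $B_i\in\mathcal D^i$ gives $H^i1_{B_i^c}\le P(1_{B_i^c}1_{B_i})=0$, so $B_i\in\mathcal W_i$ and $\eta_i^0(1_{B_i})=1$. As the $B_i$, $i\ge0$, are disjoint, the characters $\eta_0^0=\varphi_0,\eta_1^0,\eta_2^0,\dots$ are pairwise distinct. $\square$

Put $\eta_i=\eta_i^0\circ\rho_\theta$ for $i\ge0$ and $\varphi=\eta_0$. By Lemma 2 these are distinct points of $\widetilde G$. They do not depend on any weights.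

## 10. The net of translations and an upper bound for $Q$

Fix $c_i\ge0$ $(i\ge0)$ with $\sum_ic_i=1$. We construct $t_a$ so that, asymptotically, a proportion $c_i$ of the mass is sent along $\mathcal D^i$ and a proportion $c_0$ stays.

**Step 1: the index set.** Let $\mathbb A$ be the set of $a=(n,j,I,(D^1,\dots,D^I))$ with $n,j,I\ge1$ and $D^i\in\mathcal D^i$. Put $a\le a'$ iff $n\le n'$, $j\le j'$, $I\le I'$ and $D'^i\subset D^i$ for $i\le I$. This is directed, because the $\mathcal D^i$ are filters.

**Step 2: cutting $G$ in the right proportions.** Given $a$, choose dyadic rationals $c_i'$ $(1\le i\le I)$ with $0\le c_i'\le c_i$ and $c_i-c_i'\le\frac1{jI}$, and let $c_0'=1-\sum_{i=1}^Ic_i'\ge c_0$. Let $p_m\in G_m\setminus\{e\}$ $(m\ge1)$ be fixed as in Section 4, and let $l\ge1$ be so large that all $2^lc_i'$ are integers. Under every $M_\sigma$ the bits $x_m(p_m)$, $n\le m<n+l$, are fair, independent, and independent of $\mathcal C_n$. Distribute their $2^l$ joint values in groups of $2^lc_i'$. This gives a partition of $G$ into $R_0,\dots,R_I\in\mathcal C_{n+l}$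 with
$$M_\sigma(C\cap R_i)=c_i'M_\sigma(C)\qquad\text{for all }C\in\mathcal C_n\text{ and all }\sigma. \tag{14}$$

**Step 3: sending the part in $R_i$ into $D^i$.** Let $\nu_0=\sum_{\sigma\subset[0,n)}M_\sigma$. Then $\nu_0|_{R_i}\in\mathcal N_{n+l}$, and $P1_{D^i}=1$. So Lemma 4 with $f=1_{D^i}$ gives successively $n_1=n+l$, $w_i\in W_{n_i}$, and $n_{i+1}\ge n_i$ beyond $w_1,\dots,w_i$, with
$$(\nu_0|_{R_i}\star\delta_{w_i})(G\setminus D^i)\le\tfrac1{jI}\qquad(1\le i\le I). \tag{15}$$
Let $t_a$ be the group element of the word $w_1^{R_1}\cdots w_I^{R_I}\in W_{n+l}$. By Lemma 3(b), for $\sigma\subset[0,n)$ and $C\in\mathcal C_n$,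
$$M_\sigma|_C\star\delta_{t_a}=M_\sigma|_{C\cap R_0}+\sum_{i=1}^IM_\sigma|_{C\cap R_i}\star\delta_{w_i}. \tag{16}$$

**Step 4: the limit objects.** Let $\mathcal V$ be an ultrafilter on $\mathbb A$ containing all tails $\{a:a\ge a_0\}$, let $\delta_\xi=\lim_{\mathcal V}\delta_{t_a}$, and let $Q$ be as in (4). Each $t_a$ is a product of moves, so $Q$ is defined. Write $R_i^a$, $n_a$, and so on for the objects that belong to $a$. Along $\mathcal V$ we have $c_i'^{\,a}\to c_i$. For $i\ge1$ this is clear, and for $i=0$ it follows from $0\le c_0'-c_0\le\sum_{i>I}c_i+\frac1j$. By (14), $M_\sigma(C\cap R_i^a)\to c_iM_\sigma(C)$ for all $C\in\mathcal C$. Linear combinations of the $1_C$ are dense in $L^1(M_\sigma)$ and $0\le1_{R_i^a}\le1$, so $1_{R_i^a}\to c_i$ weak-$*$ in each $L^\infty(M_\sigma)$.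

**Lemma 10.** For every Borel $E$,
$$Q1_E\le c_01_E+\sum_{i\ge1}c_iH^i1_E. \tag{17}$$

**Proof.** Fix $\sigma$, $C\in\mathcal C$, $I_0\ge1$, $D^i\in\mathcal D^i$ $(i\le I_0)$ and $\varepsilon>0$. Let $N$ be as in Lemma 6 for $\sigma,C,\varepsilon$ and all the functions $f=1_{E\cap D^i}$, $i\le I_0$. Consider those $a$ with $n_a\ge N$, $\sigma\subset[0,n_a)$, $C\in\mathcal C_{n_a}$, $I_a\ge I_0$ and $D_a^i\subset D^i$ for $i\le I_0$; they contain a tail of $\mathbb A$.

Let $i\le I_0$. As $M_\sigma|_{C\cap R_i^a}\le\nu_0|_{R_i^a}$, (15) shows that $M_\sigma|_{C\cap R_i^a}\star\delta_{w_i}$ has mass at most $\frac1{j_aI_a}$ outside $D_a^i\subset D^i$. What lies in $E\cap D^i$ is bounded by Lemma 6, with $n'=n_i$, $s=w_i$ and the set $R_i^a\in\mathcal C_{n_i}$. Together,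
$$(M_\sigma|_{C\cap R_i^a}\star\delta_{w_i})(E)\le\int_{C\cap R_i^a}P1_{E\cap D^i}\,dM_\sigma+\varepsilon+\tfrac1{j_aI_a}.$$
For $I_0<i\le I_a$ the terms in (16) have total mass at most $\sum_{i>I_0}c_i$. The first term in (16) gives $E$ the mass $M_\sigma(C\cap R_0^a\cap E)$. Add these bounds and pass to the limit along $\mathcal V$. On the left use (4) with $g=w_\sigma^{-1}1_{C\cap X_\sigma}$, so that $g\theta=M_\sigma|_C$. On the right use $1_{R_i^a}\to c_i$ weak-$*$ and $I_0/(j_aI_a)\to0$. The result is
$$\int_CQ1_E\,dM_\sigma\le c_0M_\sigma(C\cap E)+\sum_{i=1}^{I_0}c_i\int_CP1_{E\cap D^i}\,dM_\sigma+I_0\varepsilon+\sum_{i>I_0}c_i .$$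
Let $\varepsilon\to0$. Then take the infimum over each $D^i\in\mathcal D^i$, which by Section 8 replaces $\int_CP1_{E\cap D^i}\,dM_\sigma$ by $\int_CH^i1_E\,dM_\sigma$. Finally let $I_0\to\infty$. Since $C$ and $\sigma$ are arbitrary, (17) follows. $\square$

## 11. From the upper bound to equality: proof of Theorem A

It remains to turn (17) into (6). Apply the positive functional $\varphi_0$ to (17). The series converges in norm, since $0\le H^i1_E\le1$ and $\sum c_i<\infty$. By (12), for every Borel $E$,
$$\varphi_0(Q1_E)\le c_0\varphi_0(1_E)+\sum_{i\ge1}c_i\varphi_0(H^i1_E)\le\sum_{i\ge0}c_i\eta_i^0(1_E).$$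
The same holds for $E^c$. By (4), $\int gQ(1)\,d\theta=\int g\,d\theta$ for all $g$, so $Q1=1$. Hence the left-hand sides for $E$ and $E^c$ have sum $1$, and so do the right-hand sides. Therefore equality holds for every $E$. By linearity, norm continuity and density of the simple functions, $\varphi_0\circ Q=\sum_{i\ge0}c_i\eta_i^0$ on $L^\infty(\theta)$, which is (6). By (5),
$$\delta_\varphi\,\square\,\delta_\xi=\sum_{i\ge0}c_i\,\delta_{\eta_i},$$
where $\varphi=\eta_0,\eta_1,\eta_2,\dots$ are pairwise distinct and independent of $(c_i)$; only $\xi$ depends on the weights. $\blacksquare$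

## 12. Positivity of the weights and larger groups: proof of Theorem B

**Step 1: positive elements of $C_0(G)''$.** For part (a) we need that $\Lambda\in C(\widetilde G)$ is nonnegative if and only if $\langle\mu,\Lambda\rangle\ge0$ for all positive $\mu\in M(G)$. For a probability measure $\mu$ the map $\rho_\mu$ is a unital homomorphism $C(\widetilde G)\to L^\infty(\mu)$ by Lemma 2, and by that lemma each character $\psi$ of $L^\infty(\mu)$ gives a point $\psi\circ\rho_\mu\in\widetilde G$. If $\Lambda\ge0$, then $\psi(\rho_\mu(\Lambda))\ge0$ for all $\psi$, so $\rho_\mu(\Lambda)\ge0$ and $\langle\mu,\Lambda\rangle=\int\rho_\mu(\Lambda)\,d\mu\ge0$. Conversely, if $\Lambda$ is nonnegative on positive measures, test it on $g\mu$ with $0\le g\in L^1(\mu)$ to see that $\rho_\mu(\Lambda)\ge0$ for all $\mu$. So $\Lambda\ge0$ at all points $\psi\circ\rho_\mu$. These points are dense in $\widetilde G$: a function in $C(\widetilde G)$ that vanishes at all of them has $\rho_\mu$-image $0$ for every probability measure $\mu$, so it is the zero functional on $M(G)$, and Urysohn's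 lemma applies. Hence $\Lambda\ge0$.

**Step 2: part (a).** We show that $\delta_\varphi\,\square\,\delta_\xi$ is always a probability measure on $\widetilde G$. Let $\Lambda\ge0$. For $\mu\ge0$ the functional $\nu\mapsto\langle\mu\star\nu,\Lambda\rangle$ is nonnegative on positive measures, hence a positive element of $M(G)'=C(\widetilde G)$, and $\delta_\xi$ gives it a nonnegative value. So by (3) $\langle\mu,\xi\cdot\Lambda\rangle\ge0$ for all $\mu\ge0$, that is, $\xi\cdot\Lambda\ge0$, and $\langle\delta_\varphi\,\square\,\delta_\xi,\Lambda\rangle=\langle\delta_\varphi,\xi\cdot\Lambda\rangle\ge0$. Also $\xi\cdot1=1$, because $(\mu\star\nu)(G)=\mu(G)\nu(G)$. So $\delta_\varphi\,\square\,\delta_\xi$ is positive with total mass $1$. If it equals $\sum_ic_i\delta_{\eta_i}$ with distinct $\eta_i$, then $c_i$ is its mass at $\eta_i$, so $c_i\ge0$, and $\sum c_i=1$. Conversely, Theorem A, with $c_i=0$ for the unused indices, realizes every finite or countable family of strictly positive weights with sum $1$.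

**Step 3: part (b).** We transport the identity of Theorem A along an inclusion. Let $L$ be a locally compact group containing $G$ as a closed subgroup, and let $q:C_0(L)\to C_0(G)$ be the restriction homomorphism. It is onto, because $G$ is closed in $L$. Its adjoint $\iota=q':M(G)\to M(L)$ is the push-forward of measures along the inclusion, an isometric algebra homomorphism. Hence $\iota'':M(G)''\to M(L)''$ is injective. It is a homomorphism for the products $\square$: by weak-$*$ continuity, $\iota''(\Phi\,\square\,\Psi)=\lim_\alpha\lim_\beta\iota(\mu_\alpha)\star\iota(\nu_\beta)=\iota''(\Phi)\,\square\,\iota''(\Psi)$.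

The map $\iota'=q''$ is a homomorphism $C_0(L)''\to C_0(G)''$, again by the iterated limits that define the Arens product. It is surjective because $q$ is onto, and a surjective homomorphism of unital algebras is unital. So its adjoint $\iota''$ maps characters of $C_0(G)''$ to characters of $C_0(L)''$, injectively: it maps point masses to point masses and distinct ones to distinct ones. Applying $\iota''$ to $\delta_\varphi\,\square\,\delta_\xi=\sum_ic_i\delta_{\eta_i}$ gives the conclusion of Theorem A for $L$, with the images of $\varphi=\eta_0,\eta_1,\eta_2,\dots$ and $\xi$. $\blacksquare$
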